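\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Euler tours among the transition systems\\ of a random regular graph}

\begin{abstract}
A transition system of a graph with even degrees pairs up the edges at every vertex; it is an Euler tour if following the pairs gives a single closed trail. Let $G$ be a uniformly random $2d$-regular graph on $n$ vertices, with $d\ge 2$ fixed. We prove that, with probability tending to $1$, the proportion of transition systems of $G$ that are Euler tours is at least $n^{-1/2}/\omega_n$, for every $\omega_n\to\infty$. This confirms a conjecture asking for a lower bound of order $n^{-1}$. The order $n^{-1/2}$ is the right one: $\sqrt n$ times the proportion converges in distribution to an explicit positive random variable, in which every cycle of length $k$ contributes a factor $1-(2d-1)^{-k}$. The proof counts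 Euler tours through Eulerian orientations. It applies small subgraph conditioning once to the number of orientations and once to the number of tours of a random oriented configuration, and then combines the two.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $G$ be a finite undirected graph in which every vertex has even degree. A \emph{transition system} of $G$ is a choice, at every vertex $v$, of a partition of the edges at $v$ into unordered pairs. Following the pairs, one decomposes the edge set into closed trails. An \emph{Euler tour} is a closed trail that uses every edge exactly once, regarded up to starting point and direction; it is the same thing as a transition system whose decomposition consists of a single closed trail. Write $\mathrm{ET}(G)\subseteq \mathrm{TS}(G)$ for the sets of Euler tours and of transition systems. The ratio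
\[
\frac{|\mathrm{ET}(G)|}{|\mathrm{TS}(G)|}
\]
is the probability that independent uniformly random pairings at the vertices fit together into one tour. If $G$ is $2d$-regular on $n$ vertices, then $|\mathrm{TS}(G)|=((2d-1)!!)^n$, so the ratio determines the number of Euler tours. It also measures how long the simplest sampling method takes, which draws random transition systems until a tour appears.

Let $\mathbb G(n,2d)$ be the set of simple $2d$-regular graphs on $\{1,\dots,n\}$, where $n$ is large enough for this set to be nonempty. The following is posed in \cite[Conjecture 3.4]{source}: \emph{for fixed $d\ge2$ there is a constant $c=c(d)>0$ such that, if $G$ is uniform in $\mathbb G(n,2d)$,}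
\begin{equation}\label{eq:conj}
\mathbb P\bigg[\frac{|\mathrm{ET}(G)|}{|\mathrm{TS}(G)|}\ge \frac cn\bigg]\longrightarrow 1\qquad(n\to\infty).
\end{equation}
For comparison, \cite{source} proves a directed analogue: for fixed $d\ge2$, in a uniformly random $d$-in/$d$-out directed graph on $n$ vertices, where a transition system pairs incoming with outgoing edges, the ratio is $\Omega(n^{-2})$ with probability tending to $1$.

\subsection{Results}

Throughout, $d\ge 2$ is fixed, $m=dn$ is the number of edges, $[x]_j=x(x-1)\cdots(x-j+1)$, and $\mathrm{Po}(\lambda)$ is the Poisson law. Convergence in distribution is denoted by $\xrightarrow{\mathrm{law}}$.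

\begin{theorem}\label{thm:lower}
Let $G$ be uniform in $\mathbb G(n,2d)$ and let $\omega_n\to\infty$. Then
\[
\mathbb P\bigg[\frac{|\mathrm{ET}(G)|}{|\mathrm{TS}(G)|}\ge \frac{n^{-1/2}}{\omega_n}\bigg]\to1 .
\]
Hence \eqref{eq:conj} holds for every constant $c>0$, and the conjecture is true.
\end{theorem}

\begin{theorem}\label{thm:law}
Let $Z_k\sim\mathrm{Po}\big(\frac{(2d-1)^k}{2k}\big)$, $k\ge3$, be independent. For $G$ uniform in $\mathbb G(n,2d)$,
\[
\sqrt n\,\frac{|\mathrm{ET}(G)|}{|\mathrm{TS}(G)|}\ \xrightarrow{\mathrm{law}}\ \mathcal W:=\frac12\sqrt{\frac{\pi}{d}}\;e^{3/4}\prod_{k\ge3}\big(1-(2d-1)^{-k}\big)^{Z_k}e^{1/(2k)} .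
\]
The product converges almost surely, and $0<\mathcal W<\infty$ almost surely. Moreover $\mathbb P(\mathcal W<\varepsilon)>0$ and $\mathbb P(\mathcal W>1/\varepsilon)>0$ for every $\varepsilon>0$. Consequently, for $f:\mathbb N\to(0,\infty)$,
\[
\mathbb P\bigg[\frac{|\mathrm{ET}(G)|}{|\mathrm{TS}(G)|}\ge f(n)\bigg]\to1\iff f(n)=o(n^{-1/2}),
\qquad
\mathbb P\bigg[\frac{|\mathrm{ET}(G)|}{|\mathrm{TS}(G)|}\le f(n)\bigg]\to1\iff f(n)\sqrt n\to\infty .
\]
\end{theorem}

In particular the exponent $-1$ in \eqref{eq:conj} can be replaced by $-\frac12-\varepsilon$ for every $\varepsilon>0$, while $|\mathrm{ET}(G)|/|\mathrm{TS}(G)|\ge cn^{-1/2}$ does not hold with probability tending to $1$ for any $c>0$.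

\subsection{The order to expect: a first moment}\label{ssec:first}

Cut every edge into two half-edges, or \emph{points}, so that each vertex has $2d$ points. Fix a pairing $M$ of the points at each vertex, and join the $2m$ points by a uniformly random perfect matching $F$. This is the configuration model. How likely is it that $M\cup F$ is a single cycle? Start at a pair $\{p,q\}$ of $M$ and reveal the $F$-partner of $q$. It is uniform among $2m-1$ points, and only $p$ closes the cycle too early. Pass to the $M$-partner of the point found and repeat: now $2m-3$ points are possible and again only $p$ is bad. Continuing, the probability of a single cycle is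
\begin{equation}\label{eq:rho}
\rho_m=\frac{2m-2}{2m-1}\cdot\frac{2m-4}{2m-3}\cdots\frac23=\frac{(2m-2)!!}{(2m-1)!!}\sim\frac12\sqrt{\frac{\pi}{m}} .
\end{equation}
So the \emph{mean} of the ratio in the configuration model is exactly $\rho_m$, of order $n^{-1/2}$. If the points are labelled \emph{in} and \emph{out} and both $M$ and $F$ pair in's with out's, the same exploration gives $\frac{m-1}{m}\cdot\frac{m-2}{m-1}\cdots\frac12=\frac1m$. With $j$ pairs of $M$ left, the risk of closing early is now $1/j$ instead of $1/(2j-1)$, since a free end can meet only one of the two ends of each pair.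

The mean alone gives no lower bound on the ratio for typical $G$, and the ratio is not concentrated around its mean. Short cycles are the reason.

\subsection{What short cycles do}\label{ssec:short}

Let $G$ contain a cycle of length $k$. A random transition system pairs consecutive edges of this cycle at all its $k$ vertices with probability $(2d-1)^{-k}$. If it does, the cycle is a closed trail by itself; since $d\ge2$ it does not contain all edges, and the system is not an Euler tour. This suggests that every $k$-cycle costs a factor $1-(2d-1)^{-k}$. The same number appears if one plants a tour: given $M$, there are $(2d(2d-1))^k$ ways to choose an ordered pair of points at each of $k$ given vertices, and $(2d)^k$ of these choices consist of pairs of $M$ only. The latter cannot be closed up by $F$ if $M\cup F$ is to be a single cycle, so planting removes a fraction $(2d-1)^{-k}$ of the possible $k$-cycles. The number of $k$-cycles in a random $2d$-regular graph is asymptotically $\mathrm{Po}((2d-1)^k/2k)$, and one arrives at the product in Theorem~\ref{thm:law}; the factors $e^{1/(2k)}$ make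 each term of mean $1$, and $e^{3/4}=e^{1/2+1/4}$ comes from the absence of cycles of length $1$ and $2$ in a simple graph.

To prove this one must show that short cycles explain \emph{all} the fluctuation of the ratio. The method for such statements is small subgraph conditioning, due to Robinson--Wormald and Janson: compute the second moment, and check that it equals what the cycle counts alone would produce.

\subsection{Plan of the proof}

The second moment of the ratio itself would require the probability that two transition systems \emph{both} form a single cycle with the same random $F$. We avoid this. An Euler tour can be traversed in two directions, and a direction orients the graph so that in-degree equals out-degree everywhere. So one can first choose an Eulerian orientation $s$ and then a tour following it. In our normalization (Section~\ref{sec:models}) the ratio is $\rho_m\hat X$, where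
\[
\hat X=\frac{\sum_s \hat Y(F,s)}{\mathbb E[\text{number of orientations}]}
\]
and $\hat Y(F,s)$ is the normalized number of tours following $s$. Each layer has a tractable second moment. For orientations (Section~\ref{sec:orient}) the second moment is a sum over a single parameter, the number of points labelled \emph{in} by both of two orientations. For tours of a given orientation (Section~\ref{sec:tours}) the BEST theorem turns the second moment into an expected number of spanning trees, which is given by an exact product formula.

The layers are joined by \emph{planting}: an event that is rare for a uniformly random pair $(F,s)$ concerns, for most $F$, only a small part of the orientations of $F$. With lower bounds in both layers this gives Theorem~\ref{thm:lower} (Section~\ref{sec:lower}). For the limit law (Section~\ref{sec:law}) we replace $\hat Y$ by its approximation through cycle counts and apply small subgraph conditioning a third time, to the resulting weighted count of orientations.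

\section{Configurations, orientations and tours}\label{sec:models}

\subsection{Models}

The points are the elements of $[n]\times[2d]$, with $2d$ points at each vertex.

\smallskip\noindent\textbf{Configurations.} Under $\mathsf P$, $F$ is a uniform perfect matching of the $2m$ points; there are $(2m-1)!!$ matchings, and the pairs of $F$ are regarded as edges of a multigraph. Each simple graph arises from $((2d)!)^n$ matchings, so conditioned on being simple the multigraph is uniform in $\mathbb G(n,2d)$. A transition system $M$ pairs up the points at each vertex. Let $X(F)$ be the fraction of the $((2d-1)!!)^n$ systems $M$ for which $F\cup M$ is a single cycle; if $F$ gives a simple graph $G$, then $X(F)=|\mathrm{ET}(G)|/|\mathrm{TS}(G)|$.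

\smallskip\noindent\textbf{Oriented configurations.} An \emph{orientation} $s$ labels the points \emph{in} or \emph{out}, with $d$ in's and $d$ out's at each vertex. It is \emph{compatible} with $F$ if every pair of $F$ has one in and one out. Let $U(F)$ be the number of orientations compatible with $F$. Each of the $\binom{2d}d^n$ orientations is compatible with $m!$ matchings, so
\[
\mathbb E_{\mathsf P}U=\binom{2d}{d}^n\frac{m!}{(2m-1)!!},\qquad\text{and we put } \hat U=\frac{U}{\mathbb E_{\mathsf P}U}.
\]
Let $\mathsf Q$ be the uniform measure on compatible pairs $(F,s)$. Under $\mathsf Q$ the orientation $s$ is uniform, that is, it consists of independent uniform balanced labellings at the vertices, and given $s$, $F$ is a uniform bijection from the out-points to the in-points. As there are $(2m-1)!!\,\mathbb E_{\mathsf P}U$ compatible pairs, every function $h$ satisfies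
\begin{equation}\label{eq:plant}
\mathbb E_{\mathsf P}\bigg[\frac1{\mathbb E_{\mathsf P}U}\sum_{s}h(F,s)\bigg]=\mathbb E_{\mathsf Q}[h],
\end{equation}
the sum being over all $s$ compatible with $F$. For a function $h(F)$ this says that $\mathsf Q$ is $\mathsf P$ biased by $\hat U$: $\mathbb E_{\mathsf P}[\hat Uh]=\mathbb E_{\mathsf Q}[h]$.

\smallskip\noindent\textbf{Tours of an oriented configuration.} Given an orientation $s$, let $\tau$ be a choice, at each vertex, of a bijection from its in-points to its out-points; there are $(d!)^n$ such $\tau$. The $m$ pairs of $\tau$ are called \emph{strands}: a strand enters a vertex at its in-point and leaves at its out-point. A compatible $F$ now becomes a permutation $\pi$ of the strands, with $\pi(x)=y$ if the out-point of $x$ is matched to the in-point of $y$; and $F\cup\tau$ is a single cycle if and only if $\pi$ is an $m$-cycle. Let $Y(F,s)$ be the fraction of the $\tau$ for which this holds. If $(F,s)\sim\mathsf Q$ and $\tau$ is uniform, then given $(s,\tau)$ the permutation $\pi$ is uniform, so $\mathbb E_{\mathsf Q}Y=(m-1)!/m!=1/m$. Put $\hat Y=mY$.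

\smallskip\noindent\textbf{Planted tours.} Let $\mathsf T$ be the uniform measure on triples $(F,s,\tau)$ for which $\pi$ is an $m$-cycle. Each $(s,\tau)$ occurs with $(m-1)!$ matchings, so given $(s,\tau)$ the permutation $\pi$ is a uniform $m$-cycle. Since $\mathsf T$ is the law of $(F,s,\tau)$ above conditioned on an event that has probability $1/m$, and probability $Y(F,s)$ given $(F,s)$,
\begin{equation}\label{eq:tourplant}
\mathbb E_{\mathsf Q}[\hat Y\,h(F,s)]=\mathbb E_{\mathsf T}[h(F,s)].
\end{equation}

We shall use repeatedly that if $e\le m-1$ constraints $\pi(x)=y$ have distinct $x$'s and distinct $y$'s, and no subset of them closes up into a cycle of strands, then a uniform $m$-cycle satisfies all of them with probability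
\begin{equation}\label{eq:mcycle}
\frac{(m-1-e)!}{(m-1)!}=\frac1{[m-1]_e}:
\end{equation}
contract the resulting paths to obtain $m-e$ objects, which have $(m-e-1)!$ cyclic arrangements.

\subsection{The basic identity}

\begin{lemma}\label{lem:identity}
For every $F$, with $\rho_m=\frac{(2m-2)!!}{(2m-1)!!}$ as in \eqref{eq:rho},
\begin{equation}\label{eq:basic}
X(F)=\rho_m\hat X(F),\qquad \hat X(F)=\frac1{\mathbb E_{\mathsf P}U}\sum_s\hat Y(F,s),
\end{equation}
the sum being over all $s$ compatible with $F$.
\end{lemma}

\begin{proof}
Let $F\cup M$ be a single cycle. It alternates between pairs of $F$ and pairs of $M$, so its $2m$ points can be labelled alternately in and out in exactly two ways. Each labelling has $d$ in's at each vertex, because $M$ has $d$ pairs there; so these are exactly the compatible $s$ for which $M$ pairs in's with out's. Counting pairs $(s,M)$ in two ways gives $2((2d-1)!!)^nX(F)=(d!)^n\sum_sY(F,s)$. Now $(d!)^n\binom{2d}d^n=((2d)!/d!)^n=2^m((2d-1)!!)^n$, hence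
\[
X(F)=\frac{2^{m-1}}{\binom{2d}{d}^n}\sum_s\frac{\hat Y(F,s)}{m}=\frac{2^{m-1}}{m}\cdot\frac{m!}{(2m-1)!!}\,\hat X(F),
\]
and $2^{m-1}(m-1)!=(2m-2)!!$.
\end{proof}

By \eqref{eq:plant}, $\mathbb E_{\mathsf P}\hat X=\mathbb E_{\mathsf Q}\hat Y=1$, in agreement with the first moment computed in \S\ref{ssec:first}.

\begin{example}
Let $n=1$, $d=2$, $F=\{12,34\}$: one vertex with two loops. Of the three systems $M$, only $\{12,34\}$ fails to give a single cycle, so $X=\frac23=\rho_2$. Each loop can be directed in two ways, so there are four compatible orientations. For each of them one of the two $\tau$'s gives a single cycle, so $Y=\frac12$ and $\hat Y=1$. The double count reads $2\cdot3\cdot\frac23=2\cdot4\cdot\frac12$.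
\end{example}

\section{Short cycles in the three models}\label{sec:cycles}

A \emph{potential $k$-cycle} is a set of $k$ pairs $\{b_i,a_{i+1}\}$ ($i$ mod $k$), where $v_1,\dots,v_k$ are distinct vertices and $a_i\ne b_i$ are points at $v_i$. Two sequences $(v_i,a_i,b_i)_i$ describe the same potential cycle if and only if they are related by rotations and reflections. These act freely, also for $k=1,2$, where a reflection interchanges the $a$'s with the $b$'s. So there are $[n]_k(2d(2d-1))^k/(2k)$ potential $k$-cycles. Let $C_k$ be the number of them contained in $F$. A $1$-cycle is a loop and a $2$-cycle a pair of parallel edges, so $F$ is simple if and only if $C_1=C_2=0$.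

Given a compatible $s$, call a $k$-cycle of $F$ \emph{consistent} if it is a directed cycle, i.e.\ if at each of its vertices its two points have different labels. Let $D_k$ and $N_k$ be the numbers of consistent and inconsistent $k$-cycles in $F$, so $C_k=D_k+N_k$.

The parameters of the proof are, for $k\ge1$,
\begin{equation}\label{eq:params}
\lambda_k=\frac{(2d-1)^k}{2k},\quad \delta_k=(2d-1)^{-k},\quad \lambda'_k=\frac{d^k}{k},\quad \delta_k'=d^{-k},\qquad \lambda_k\delta_k=\frac1{2k},\quad \lambda_k'\delta_k'=\frac1k .
\end{equation}

\subsection{Loops by hand}\label{ssec:loops}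

The case $k=1$ already shows what happens. There are $nd(2d-1)$ potential loops.
\begin{itemize}
\item Under $\mathsf P$, each lies in $F$ with probability $1/(2m-1)$. The mean number of loops tends to $\frac{2d-1}2=\lambda_1$.
\item Under $\mathsf Q$, given $s$, only the $nd^2$ potential loops joining an out to an in are possible, each with probability $1/m$. The mean is $d=\lambda_1(1+\delta_1)$: orientations favor loops, because two points at a vertex have different labels with probability more than $\frac12$. A loop is always consistent, and $d=\lambda_1'$.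
\item Under $\mathsf T$, given $(s,\tau)$, a loop joins the out-point of a strand $x$ to the in-point of a strand $y$ at the same vertex, and $x=y$ is impossible, since $\pi$ has no fixed point. There remain $nd(d-1)$ potential loops, each present with probability $1/(m-1)$ by \eqref{eq:mcycle}. The mean tends to $d-1=\lambda'_1(1-\delta_1')$.
\end{itemize}
This suggests that a loop multiplies the typical number of orientations by $1+\delta_1=\frac{2d}{2d-1}$, and the typical number of tours per orientation by $1-\delta_1'=\frac{d-1}{d}$. The product is $\frac{2d-2}{2d-1}=1-\delta_1$, the cost of a loop predicted in \S\ref{ssec:short}.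

\subsection{General short cycles}

Joint factorial moments of cycle counts are sums, over ordered tuples of distinct potential cycles, of the probability that all of them lie in $F$ (with a prescribed status). The following lemma lets us restrict to vertex-disjoint tuples.

\begin{lemma}\label{lem:overlap}
For each $n$ let $F$ be a random perfect matching of the points such that, for every fixed $e$ and all sufficiently large $n$, any $e$ pairwise disjoint pairs of points all lie in $F$ with probability at most $c_en^{-e}$, where $c_e$ does not depend on $n$. Then for every fixed $h$ the expected number of ordered tuples of distinct potential cycles of total length $h$ that all lie in $F$ and are not pairwise vertex-disjoint is $O(1/n)$.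
\end{lemma}

\begin{proof}
Let the union of the tuple have $e$ pairs on $v$ vertices. Unless these pairs are mutually disjoint they cannot all lie in $F$. Suppose they are. A potential cycle uses two different points at each of its vertices, so every vertex has degree at least $2$ in the union. As two cycles of the tuple share a vertex, some component contains two distinct cycles; this component is not itself a cycle, so it has a vertex of degree at least $3$. Hence $2e\ge2v+1$, i.e.\ $e\ge v+1$. For given $(v,e)$ there are $O(n^v)$ such tuples, each contained in $F$ with probability $O(n^{-e})$.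
\end{proof}

The hypothesis holds under $\mathsf P$, where the probability is $\prod_{i=1}^e(2m-2i+1)^{-1}$; under $\mathsf Q$, where it is at most $1/[m]_e$ given $s$; and under $\mathsf T$, where for large $n$ it is at most $1/[m-1]_e$ given $(s,\tau)$, by \eqref{eq:mcycle} and because constraints that close up into a cycle of fewer than $m$ strands cannot be satisfied. The number of ordered vertex-disjoint tuples of potential cycles with lengths $k_1,k_2,\dots$ and $\sum k_i=h$ is
\begin{equation}\label{eq:tuples}
[n]_h\prod_i\frac{(2d(2d-1))^{k_i}}{2k_i}.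
\end{equation}

Let
\begin{equation}\label{eq:w}
w_k^+=2\Big(\frac d{2d-1}\Big)^k,\qquad w_k^-=1+\delta_k-w_k^+;\qquad\text{then}\quad \lambda_kw_k^+=\lambda'_k,\quad w_k^+\delta_k'=2\delta_k .
\end{equation}

\begin{proposition}\label{prop:cycles}
As $n\to\infty$, for all fixed families of exponents with finitely many nonzero members (and with $0^0=1$):
\begin{enumerate}
\item[(a)] $\mathbb E_{\mathsf P}\prod_k[C_k]_{j_k}\to\prod_k\lambda_k^{j_k}$;
\item[(b)] $\mathbb E_{\mathsf Q}\prod_k[D_k]_{i_k}[N_k]_{j_k}\to\prod_k(\lambda_kw_k^+)^{i_k}(\lambda_kw_k^-)^{j_k}$, and consequently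
$\mathbb E_{\mathsf P}\big[\hat U\prod_k[C_k]_{j_k}\big]=\mathbb E_{\mathsf Q}\prod_k[C_k]_{j_k}\to\prod_k(\lambda_k(1+\delta_k))^{j_k}$;
\item[(c)] $\mathbb E_{\mathsf Q}\big[\hat Y\prod_k[D_k]_{j_k}\big]=\mathbb E_{\mathsf T}\prod_k[D_k]_{j_k}\to\prod_k(\lambda_k'(1-\delta'_k))^{j_k}$.
\end{enumerate}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:overlap} only vertex-disjoint tuples matter; let $h$ be their total length.

(a) Any $h$ prescribed disjoint pairs lie in $F$ with probability asymptotic to $(2m)^{-h}$. By \eqref{eq:tuples} each $k$-cycle contributes the factor $n^k\frac{(2d(2d-1))^k}{2k}(2dn)^{-k}=\lambda_k$.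

(b) For a potential $k$-cycle, record by $e_i\in\{\mathrm f,\mathrm b\}$ whether the edge $b_ia_{i+1}$ is directed forward ($b_i$ out, $a_{i+1}$ in) or backward. Then $e_{i-1}$ determines the label of $a_i$ and $e_i$ that of $b_i$; these labels differ if and only if $e_{i-1}=e_i$. Two distinct points of a vertex carry a given pair of labels with probability $\frac12\cdot\frac{d}{2d-1}$ if the labels differ and $\frac12\cdot\frac{d-1}{2d-1}$ if they agree. So the labels at $v_i$ are those required by $(e_{i-1},e_i)$ with probability $\frac12M_{e_{i-1}e_i}$, where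
\[
M=\frac1{2d-1}\begin{pmatrix}d&d-1\\d-1&d\end{pmatrix}\quad\text{has eigenvalues }1\text{ and }\frac1{2d-1}.
\]
Labels at different vertices are independent. Summing over all patterns, the probability that the labels are compatible with the $k$ pairs of the cycle is $2^{-k}\operatorname{tr}M^k=2^{-k}(1+\delta_k)$. The two constant patterns, which are those that make the cycle consistent, contribute $2\cdot2^{-k}(\frac{d}{2d-1})^k=2^{-k}w_k^+$, the others $2^{-k}w_k^-$. (For $k=1$, $w_1^-=0$: loops are always consistent.) In a vertex-disjoint family these probabilities multiply, and given compatible labels the $h$ pairs lie in $F$ with probability $1/[m]_h\sim(dn)^{-h}$. Since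
\[
n^k\,\frac{(2d(2d-1))^k}{2k}\,2^{-k}(dn)^{-k}=\lambda_k,
\]
the first claim follows. The second uses \eqref{eq:plant}, the identity $[D+N]_j=\sum_i\binom ji[D]_i[N]_{j-i}$ and the binomial theorem, with $w_k^++w_k^-=1+\delta_k$.

(c) The equality is \eqref{eq:tourplant}. Condition on $(s,\tau)$. A consistent potential $k$-cycle is given, up to rotation, by vertices $v_i$ with an in-point and an out-point at each; let $y_i$ and $x_i$, respectively, be the strands at $v_i$ containing them. The cycle prescribes $\pi(x_i)=y_{i+1}$ for all $i$ mod $k$. There are $[n]_kd^{2k}/k$ of these. In a vertex-disjoint family, $\pi(x_{i+1})$ is the only value prescribed at $v_{i+1}$. So a closed cycle of strands that passes $\pi(x_i)=y_{i+1}$ can continue only if $y_{i+1}=x_{i+1}$, and the constraints close up if and only if $x_i=y_i$ for all $i$ in some cycle of the family. In that case the probability is $0$ for large $n$; otherwise it is $1/[m-1]_h$ by \eqref{eq:mcycle}. Excluding the $d^k$ choices with $x_i=y_i$ for all $i$, each $k$-cycle contributes in the limit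
\[
\frac{d^{2k}-d^k}{k\,d^k}=\frac{d^k-1}k=\lambda_k'(1-\delta_k'). \qedhere
\]
\end{proof}

\section{Small subgraph conditioning}\label{sec:ssc}

We recall three facts. (1) \emph{Method of moments:} $\mathbb E[Z]_j=\ell^j$ for $Z\sim\mathrm{Po}(\ell)$, and if the joint factorial moments of finitely many integer variables $C_k\ge0$ converge to $\prod\ell_k^{j_k}$ (where $\ell_k=0$ is allowed), then the $C_k$ converge jointly in distribution, and with all joint moments, to independent $\mathrm{Po}(\ell_k)$ variables. (2) \emph{Converging together} \cite[Theorem 3.2]{billingsley}: if $V_{L,n}\to V_L$ in distribution as $n\to\infty$, $V_L\to V$ in distribution as $L\to\infty$, and $\lim_L\limsup_n\mathbb P(|V_n-V_{L,n}|>\varepsilon)=0$ for every $\varepsilon>0$, then $V_n\to V$ in distribution. (3) A sequence bounded in $L^2$ is uniformly integrable. For uniformly integrable sequences, convergence in probability implies convergence in $L^1$, and convergence in distribution implies convergence of expectations.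

In the next lemma, (i) describes the cycle counts, (ii) describes them under the measure biased by $Y_n$, and (iii) says that the variance of $Y_n$ is asymptotically no larger than what the cycle counts force.

\begin{lemma}\label{lem:ssc}
Let $\ell_k>0$, $\epsilon_k>-1$, $\epsilon_k\to0$, $\sum_k\ell_k\epsilon_k^2<\infty$. For each $n$ let $Y_n\ge0$ and integers $C_k=C_{k,n}\ge0$ be random variables on a common finite probability space such that, for all $L$ and $(j_k)_{k\le L}$, as $n\to\infty$,
\begin{enumerate}
\item[(i)] $\mathbb E\prod_{k\le L}[C_k]_{j_k}\to\prod_{k\le L}\ell_k^{j_k}$;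
\item[(ii)] $\mathbb E\big[Y_n\prod_{k\le L}[C_k]_{j_k}\big]\to\prod_{k\le L}(\ell_k(1+\epsilon_k))^{j_k}$;
\item[(iii)] $\limsup_n\mathbb E Y_n^2\le\exp\big(\sum_k\ell_k\epsilon_k^2\big)$.
\end{enumerate}
Let $W_{L,n}=\prod_{k\le L}(1+\epsilon_k)^{C_{k,n}}e^{-\ell_k\epsilon_k}$, and let $Z_k\sim\mathrm{Po}(\ell_k)$ be independent. Then, jointly for any fixed finite set of indices $k$,
\[
(Y_n,(C_{k,n})_k)\xrightarrow{\mathrm{law}}(W,(Z_k)_k),\qquad W=\prod_{k\ge1}(1+\epsilon_k)^{Z_k}e^{-\ell_k\epsilon_k}.
\]
The product converges almost surely and in $L^2$, and $0<W<\infty$ almost surely. If all $\epsilon_k\le0$, then moreover $\lim_{L}\limsup_n\mathbb E|Y_n-W_{L,n}|=0$.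
\end{lemma}

\begin{proof}
Fix $L$, write $C=(C_k)_{k\le L}$, $Z=(Z_k)_{k\le L}$ and $w_L(x)=\prod_{k\le L}(1+\epsilon_k)^{x_k}e^{-\ell_k\epsilon_k}$, so that $W_{L,n}=w_L(C)$. We project $Y_n$ on the cycle counts, i.e.\ we consider $A_n=\mathbb E[Y_n\mid C]$.

\emph{The projection is close to $W_{L,n}$.} By (i), $C\to Z$ in distribution. By (ii), $\mathbb EY_n\to1$, and under the measure with density $Y_n/\mathbb EY_n$ the vector $C$ converges to independent $\mathrm{Po}(\ell_k(1+\epsilon_k))$ variables. Comparing point probabilities, for each $x$,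
\[
\mathbb E[Y_n1_{C=x}]\to\prod_{k\le L}e^{-\ell_k(1+\epsilon_k)}\frac{(\ell_k(1+\epsilon_k))^{x_k}}{x_k!}=\mathbb P(Z=x)\,w_L(x).
\]
Dividing by $\mathbb P(C=x)\to\mathbb P(Z=x)>0$, we see that the value of $A_n$ on $\{C=x\}$ converges to $w_L(x)$. As $C$ is tight, $A_n-W_{L,n}\to0$ in probability.

\emph{The remainder is small.} For finite sets $S$, $\liminf_n\mathbb EA_n^2\ge\sum_{x\in S}\mathbb P(Z=x)w_L(x)^2$; letting $S$ grow,
\[
\liminf_n\mathbb EA_n^2\ge\mathbb E\,w_L(Z)^2=\prod_{k\le L}e^{\ell_k((1+\epsilon_k)^2-1)-2\ell_k\epsilon_k}=\exp\Big(\sum_{k\le L}\ell_k\epsilon_k^2\Big).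
\]
Since $\mathbb E(Y_n-A_n)^2=\mathbb EY_n^2-\mathbb EA_n^2$, (iii) gives
\begin{equation}\label{eq:remainder}
\limsup_n\mathbb E(Y_n-A_n)^2\le\exp\Big(\sum_k\ell_k\epsilon_k^2\Big)-\exp\Big(\sum_{k\le L}\ell_k\epsilon_k^2\Big)\xrightarrow[L\to\infty]{}0 .
\end{equation}
Hence $\lim_L\limsup_n\mathbb P(|Y_n-W_{L,n}|>\varepsilon)=0$ for every $\varepsilon>0$.

\emph{Convergence.} As $n\to\infty$, $W_{L,n}$ together with any fixed finite family of the $C_k$ converges in distribution to $w_L(Z)$ together with the $Z_k$. As $L\to\infty$, $w_L(Z)$ is a martingale, being a product of independent factors of mean $1$; it is bounded in $L^2$, so it converges almost surely and in $L^2$ to $W$. Converging together gives the joint convergence.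

\emph{Positivity.} The independent variables $Z_k\log(1+\epsilon_k)-\ell_k\epsilon_k$ have means $\ell_k(\log(1+\epsilon_k)-\epsilon_k)$ and variances $\ell_k\log^2(1+\epsilon_k)$. Both are $O(\ell_k\epsilon_k^2)$, because $\epsilon_k>-1$ and $\epsilon_k\to0$ keep $\epsilon_k$ bounded away from $-1$. So their sum converges almost surely, i.e.\ $\log W$ is finite almost surely.

\emph{The $L^1$ statement.} If all $\epsilon_k\le0$, then $W_{L,n}$ is bounded for fixed $L$, and $\mathbb EA_n^2\le\mathbb EY_n^2$ is bounded for large $n$. So $A_n-W_{L,n}$ is uniformly integrable and $\mathbb E|A_n-W_{L,n}|\to0$; and $\mathbb E|Y_n-A_n|\le(\mathbb E(Y_n-A_n)^2)^{1/2}$ is controlled by \eqref{eq:remainder}.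
\end{proof}

\section{The number of Eulerian orientations}\label{sec:orient}

Let $S_n$ be a sum of $n$ independent copies of $J$, where
\begin{equation}\label{eq:J}
\mathbb P(J=j)=\frac{\binom dj^2}{\binom{2d}d}\quad(0\le j\le d),\qquad \mathbb EJ=\frac d2,\qquad \operatorname{Var}J=\sigma^2=\frac{d^2}{4(2d-1)} .
\end{equation}
This is the hypergeometric law of the number of points of a vertex that are labelled in by both of two independent uniform balanced labellings.

\begin{lemma}\label{lem:Z2}
We have
\[
\mathbb E_{\mathsf P}\hat U^2\longrightarrow\sqrt{\frac{2d-1}{2(d-1)}}=\exp\Big(\sum_k\lambda_k\delta_k^2\Big).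
\]
Moreover $\mathbb E_{\mathsf P}\hat U^2=\sum_ar_a$, where $r_a$ is the contribution of the pairs of orientations with exactly $a$ points labelled $(\text{in},\text{in})$, and for each $\varepsilon>0$ there is $A$ with $\limsup_n\sum_{|a-m/2|>A\sqrt n}r_a\le\varepsilon$.
\end{lemma}

\begin{proof}
\emph{The sum.} If $(s_1,s_2)$ has $a$ points labelled (in,in), then $a$ points are labelled (out,out) and $m-a$ points have each mixed label. A matching compatible with both orientations joins (in,in) to (out,out) and (in,out) to (out,in); there are $a!(m-a)!$ of these. For independent uniform $s_1,s_2$ the number $a$ is distributed as $S_n$. We divide $\mathbb E_{\mathsf P}U^2=\binom{2d}d^{2n}\sum_a\mathbb P(S_n=a)\frac{a!(m-a)!}{(2m-1)!!}$ by $(\mathbb E_{\mathsf P}U)^2$, put $b_a=\binom ma2^{-m}$ and use $(2m-1)!!/m!=\binom{2m}m2^{-m}$. This gives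
\begin{equation}\label{eq:ra}
\mathbb E_{\mathsf P}\hat U^2=\sum_{a=0}^m r_a,\qquad r_a=\mathbb P(S_n=a)\frac{a!(m-a)!(2m-1)!!}{m!^2}=\binom{2m}m4^{-m}\,\frac{\mathbb P(S_n=a)}{b_a}.
\end{equation}
Near $a=m/2$ the last fraction is a quotient of two Gaussian densities of different widths. The difficulty is that $b_a$ is exponentially small away from the center; we must show that $\mathbb P(S_n=a)$ is smaller still, uniformly in $a$.

\emph{A generating function.} Let $p(z)=\sum_j\binom dj^2z^j$. It is the constant term in $u$ of $(1+u)^d(1+z/u)^d=(1+z+u+z/u)^d$. Expanding the latter in powers of $u+z/u$,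
\[
p(z)=(1+z)^d\,g\Big(\frac z{(1+z)^2}\Big),\qquad g(w)=\sum_i\binom d{2i}\binom{2i}iw^i .
\]
The factor $(1+z)^d$ is what the binomial weights $b_a$ would give, so $g$ measures the quotient. Since $g$ has nonnegative coefficients, $g'\ge g'(0)=d(d-1)>0$ on $[0,\infty)$, where the last inequality uses $d\ge2$; and $z/(1+z)^2$ is largest at $z=1$.

\emph{Domination.} Let $0<a<m$, $\alpha=a/m$, $x=a-m/2$ and $z=\alpha/(1-\alpha)$, so that $z/(1+z)^2=\alpha(1-\alpha)=\frac14-(\alpha-\frac12)^2$. Let $\mathbb P_z$ be the law under which the summands of $S_n$ are independent with probabilities proportional to $\binom dj^2z^j$. Then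
\[
\mathbb P(S_n=a)=\Big(\frac{p(z)}{p(1)}\Big)^nz^{-a}\,\mathbb P_z(S_n=a).
\]
For $b_a$ we use $\binom ma\alpha^a(1-\alpha)^{m-a}\ge\frac14m^{-1/2}$: the left side is the largest point probability of $\mathrm{Bin}(m,\alpha)$, whose mean is the integer $a$ and whose variance is at most $m/4$; by Chebyshev's inequality mass at least $\frac34$ lies on the at most $2\sqrt m+1\le3\sqrt m$ integers within distance less than $\sqrt m$ of $a$. Since $\alpha^a(1-\alpha)^{m-a}=z^a(1+z)^{-m}$, this says $\binom ma\ge\frac14m^{-1/2}(1+z)^mz^{-a}$. Insert both into \eqref{eq:ra}, with $\binom{2m}m4^{-m}\le(\pi m)^{-1/2}$, $p(z)^n=(1+z)^mg(\alpha(1-\alpha))^n$ and $p(1)^n=2^mg(\frac14)^n$. All powers of $2$, $z$ and $1+z$ cancel. Since $g(\frac14-t^2)\le g(\frac14)-d(d-1)t^2$ for $|t|\le\frac12$, applied with $t=\alpha-\frac12=x/(dn)$, there is a constant $C$ with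
\begin{equation}\label{eq:dom}
r_a\le C\Big(\frac{g(\frac14-(\alpha-\frac12)^2)}{g(\frac14)}\Big)^n\mathbb P_z(S_n=a)\le C e^{-c'x^2/n}\,\mathbb P_z(S_n=a),\qquad c'=\frac{d-1}{d\,g(1/4)}>0 .
\end{equation}
For $a\in\{0,m\}$ we have $\mathbb P(S_n=a)=p(1)^{-n}$ and $b_a=2^{-m}$, so $r_a\le g(\frac14)^{-n}=(g(0)/g(\frac14))^n\le e^{-c'x^2/n}$ as well. Hence, bounding $\mathbb P_z\le1$, the terms with $|x|>m/4$ sum to $O(ne^{-c''n})$ for some $c''>0$.

Let $|x|\le m/4$. Then $z\in[\frac13,3]$, so $\mathbb P_z(J=0)$ and $\mathbb P_z(J=1)$ are at least some $\kappa>0$ depending only on $d$; clearly $\kappa\le\frac12$. From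
\[
\big|\mathbb E_ze^{itJ}\big|^2=\sum_{j,l}\mathbb P_z(J=j)\mathbb P_z(J=l)\cos((j-l)t)\le1-2\kappa^2(1-\cos t)
\]
and $1-\cos t=2\sin^2(t/2)\ge2t^2/\pi^2$ for $|t|\le\pi$ we get $|\mathbb E_ze^{itJ}|\le1-\kappa^2(1-\cos t)\le e^{-2\kappa^2t^2/\pi^2}$. Fourier inversion gives $\mathbb P_z(S_n=a)\le\frac1{2\pi}\int_{-\pi}^{\pi}e^{-2\kappa^2nt^2/\pi^2}dt=O(n^{-1/2})$, and \eqref{eq:dom} becomes
\[
r_a\le C n^{-1/2}e^{-c'x^2/n}\qquad(|x|\le m/4),
\]
with a new constant $C$. This proves the statement about the tails.

\emph{Limit.} The law of $J$ charges all of $0,\dots,d$, so $J$ has span $1$. For $x=y\sqrt n$ with $y$ bounded, the local limit theorems for $S_n$ (mean $m/2$, variance $\sigma^2n$) and for $\mathrm{Bin}(m,\frac12)$ (mean $m/2$, variance $m/4$) give, uniformly,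
\[
r_a\sim\frac1{\sqrt{\pi m}}\,\sqrt{\frac{\pi m}2}\,\frac1{\sqrt{2\pi\sigma^2n}}\,e^{-qy^2},\qquad q=\frac1{2\sigma^2}-\frac2d=\frac{2(2d-1)}{d^2}-\frac2d=\frac{2(d-1)}{d^2}>0 .
\]
Writing the sum as an integral over $y$ and using the domination just proved, we obtain
\[
\mathbb E_{\mathsf P}\hat U^2\to\frac1{\sqrt2}\,\frac1{\sqrt{2\pi\sigma^2}}\sqrt{\frac\pi q}=\frac1{\sqrt2}\Big(1-\frac{4\sigma^2}d\Big)^{-1/2}=\frac1{\sqrt2}\Big(\frac{d-1}{2d-1}\Big)^{-1/2} .
\]
Finally $\sum_k\lambda_k\delta_k^2=\sum_k\frac{(2d-1)^{-k}}{2k}=-\frac12\log\big(1-\frac1{2d-1}\big)=\frac12\log\frac{2d-1}{2d-2}$.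
\end{proof}

\begin{corollary}\label{cor:U}
Under $\mathsf P$, $\hat U\to W_U=\prod_{k\ge1}(1+\delta_k)^{Z_k}e^{-1/(2k)}$ in distribution, with independent $Z_k\sim\mathrm{Po}(\lambda_k)$, and $W_U>0$ almost surely.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:ssc} to $Y_n=\hat U$ under $\mathsf P$, with the counts $C_k$, $\ell_k=\lambda_k$ and $\epsilon_k=\delta_k$. Conditions (i)--(iii) are Proposition~\ref{prop:cycles}(a), (b) and Lemma~\ref{lem:Z2}.
\end{proof}

\section{Tours following a given orientation}\label{sec:tours}

The second moment of $\hat Y$ involves pairs of systems $\tau$ that both give a single cycle with the same $(F,s)$. Planting one of them leaves a \emph{first} moment under $\mathsf T$, and the BEST theorem replaces the other by a spanning tree, which involves only $n-1$ of the $m$ edges and is easy to average.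

\begin{lemma}\label{lem:Y2}
For $n\ge2$,
\[
\mathbb E_{\mathsf Q}\hat Y^2=\frac{m}{m-n+1}\longrightarrow\frac d{d-1}=\exp\Big(\sum_k\lambda_k'\delta_k'^2\Big).
\]
\end{lemma}

\begin{proof}
By \eqref{eq:tourplant}, $\mathbb E_{\mathsf Q}\hat Y^2=\mathbb E_{\mathsf T}\hat Y=m\,\mathbb E_{\mathsf T}Y$.

The BEST theorem (van Aardenne-Ehrenfest--de Bruijn; Smith--Tutte) says that a connected digraph, in which loops and multiple, distinguishable edges are allowed, with all in-degrees and out-degrees equal to $d$, has exactly $t_r\,((d-1)!)^n$ Euler circuits up to starting point. Here $t_r$ is the number of spanning arborescences directed to a fixed root $r$. Euler circuits correspond to the $\tau$ that give a single cycle, so $Y=t_r((d-1)!)^n/(d!)^n=t_r/d^n$; both sides vanish for disconnected digraphs.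

Condition on $(s,\tau)$ under $\mathsf T$. An arborescence selects one outgoing edge at each $v\ne r$, that is, one strand $x_v$ at $v$. So $t_r$ is the number of choices $(x_v)_{v\ne r}$ for which the map $v\mapsto(\text{vertex of }\pi(x_v))$ is a tree directed to $r$. Fix one of the $d^{n-1}$ choices. The event in question is the disjoint union, over trees $T$ rooted at $r$ and over choices of distinct strands $y_v$ ($v\ne r$) with $y_v$ at the parent of $v$ in $T$, of the events $\{\pi(x_v)=y_v\text{ for all }v\neq r\}$. No subset of the $n-1$ constraints closes up into a cycle of strands, since this would give a directed cycle in $T$. By \eqref{eq:mcycle} each such event has probability $1/[m-1]_{n-1}$.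

It remains to count the pairs $(T,(y_v))$. The number of trees on $n$ labelled vertices with given degrees is $(n-2)!/\prod_v(\deg v-1)!$ (Pr\"ufer). So the number of trees rooted at $r$ in which each $v$ has $c_v$ children, where $\sum_vc_v=n-1$ and $c_r\ge1$, is $(n-2)!/\big((c_r-1)!\prod_{v\ne r}c_v!\big)$, and there are $\prod_v[d]_{c_v}$ choices of the $y_v$. Using $c\binom dc=d\binom{d-1}{c-1}$, the total is
\[
(n-2)!\sum_{\sum c_v=n-1}c_r\prod_v\binom d{c_v}=(n-2)!\,d\,[u^{n-2}](1+u)^{d-1+d(n-1)}=d\,[m-1]_{n-2},
\]
where $[u^{n-2}]$ extracts a coefficient. Hence for each $(x_v)$ the event has probability $d[m-1]_{n-2}/[m-1]_{n-1}=d/(m-n+1)$. Summing over the $d^{n-1}$ choices, $\mathbb E_{\mathsf T}t_r=d^n/(m-n+1)$, that is, $\mathbb E_{\mathsf T}Y=1/(m-n+1)$. Finally $\sum_k\lambda_k'\delta_k'^2=\sum_kd^{-k}/k=\log\frac d{d-1}$.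
\end{proof}

\begin{corollary}\label{cor:Y}
Under $\mathsf Q$, $\hat Y\to W_Y=\prod_{k\ge1}(1-\delta'_k)^{Z'_k}e^{1/k}$ in distribution, with independent $Z'_k\sim\mathrm{Po}(\lambda'_k)$, and $W_Y>0$ almost surely. Moreover, with
\begin{equation}\label{eq:WK}
W'_K(F,s)=\prod_{k\le K}(1-\delta_k')^{D_k}e^{1/k},\qquad\text{we have}\qquad
\lim_{K\to\infty}\limsup_{n\to\infty}\mathbb E_{\mathsf Q}|\hat Y-W'_K|=0 .
\end{equation}
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:ssc} to $\hat Y$ under $\mathsf Q$, with the counts $D_k$, $\ell_k=\lambda_k'$ and $\epsilon_k=-\delta_k'$. Here $\epsilon_k\ge-\frac1d>-1$ because $d\ge2$. Condition (i) is the first part of Proposition~\ref{prop:cycles}(b) with all $j_k=0$, since $\lambda_kw_k^+=\lambda_k'$; (ii) is Proposition~\ref{prop:cycles}(c); (iii) is Lemma~\ref{lem:Y2}. All $\epsilon_k$ are negative, so the last part of Lemma~\ref{lem:ssc} applies.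
\end{proof}

\begin{remark}
For $d=1$ the method breaks down, as it must: $\sum_k\lambda_k\delta_k^2=\sum_k\frac1{2k}$ diverges. There is then only one transition system, so $X(F)\in\{0,1\}$ and $\mathsf P(X=1)=\rho_m\to0$.
\end{remark}

\section{Proof of Theorem \ref{thm:lower}}\label{sec:lower}

Let $\eta>0$. By Corollary~\ref{cor:U} choose $\varepsilon>0$ with $\limsup_n\mathsf P(\hat U<\varepsilon)\le\eta$: most $F$ have enough orientations. Then, by Corollary~\ref{cor:Y}, choose $\kappa>0$ with $\limsup_n\mathsf Q(\hat Y<\kappa)\le\eta\varepsilon/2$: most pairs $(F,s)$ have enough tours. For a given $F$, the orientations that have too few tours have normalized number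
\[
B(F)=\frac1{\mathbb E_{\mathsf P}U}\#\{s\text{ compatible with }F:\hat Y(F,s)<\kappa\}.
\]
By \eqref{eq:plant}, $\mathbb E_{\mathsf P}B=\mathsf Q(\hat Y<\kappa)$, so Markov's inequality gives $\limsup_n\mathsf P(B>\varepsilon/2)\le\eta$. Keeping only the orientations with $\hat Y\ge\kappa$ in \eqref{eq:basic} shows $\hat X\ge\kappa(\hat U-B)$. Hence
\[
\liminf_n\mathsf P(\hat X\ge\kappa\varepsilon/2)\ge1-2\eta .
\]
By Proposition~\ref{prop:cycles}(a) and the method of moments, $\mathsf P(F\text{ simple})=\mathsf P(C_1=C_2=0)\to p_0:=e^{-\lambda_1-\lambda_2}>0$. So, conditioned on $F$ being simple, $\hat X\ge\kappa\varepsilon/2$ has probability at least $1-2\eta/p_0-o(1)$.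

On this event $|\mathrm{ET}(G)|/|\mathrm{TS}(G)|=\rho_m\hat X\ge\rho_m\kappa\varepsilon/2$, and $\rho_m\sim\frac12\sqrt{\pi/(dn)}$. If $\omega_n\to\infty$, then $n^{-1/2}/\omega_n\le\rho_m\kappa\varepsilon/2$ for large $n$, so
\[
\liminf_n\mathbb P\bigg[\frac{|\mathrm{ET}(G)|}{|\mathrm{TS}(G)|}\ge\frac{n^{-1/2}}{\omega_n}\bigg]\ge1-\frac{2\eta}{p_0}.
\]
As $\eta>0$ was arbitrary, the limit is $1$. Taking $\omega_n=n^{1/2}/c$ we obtain \eqref{eq:conj} for every $c>0$. \qed

\section{The limit law}\label{sec:law}

\subsection{Averaging the cycle factors over orientations}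

The limit laws of $\hat U$ and of $\hat Y$ do not by themselves give that of $\hat X$: for fixed $F$, the number $\hat X(F)$ is a weighted sum of $\hat Y(F,s)$ over orientations $s$, and $\hat Y(F,s)$ depends on which short cycles $s$ makes consistent. But by Corollary~\ref{cor:Y} we may replace $\hat Y$ by $W'_K$, which depends only on short cycles. Put
\[
\Phi_K(F)=\frac1{\mathbb E_{\mathsf P}U}\sum_sW'_K(F,s),
\]
the sum being over all $s$ compatible with $F$. By \eqref{eq:basic} and \eqref{eq:plant}, $\mathbb E_{\mathsf P}|\hat X-\Phi_K|\le\mathbb E_{\mathsf Q}|\hat Y-W'_K|$, so \eqref{eq:WK} gives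
\begin{equation}\label{eq:L1}
\lim_{K\to\infty}\limsup_{n\to\infty}\mathbb E_{\mathsf P}|\hat X-\Phi_K|=0.
\end{equation}
Now $\Phi_K$ is a \emph{weighted count of orientations}, with bounded weights: $0\le W_K'\le\prod_{k\le K}e^{1/k}$. So it can be treated like $\hat U$.

\medskip\noindent\textbf{The case $K=1$ by hand.} Loops are always consistent, so $D_1=C_1$ does not depend on $s$, and $\Phi_1=e\,(1-\frac1d)^{C_1}\hat U$. By the joint convergence in Lemma~\ref{lem:ssc}, the limit of $\Phi_1$ is $W_U$ with its $k=1$ factor multiplied by $e(1-\frac1d)^{Z_1}$. Since $(1+\delta_1)(1-\frac1d)=1-\delta_1$, that factor becomes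
\[
(1+\delta_1)^{Z_1}e^{-1/2}\cdot\big(1-\tfrac1d\big)^{Z_1}e=(1-\delta_1)^{Z_1}e^{1/2}:
\]
the sign of $\delta_1$ flips. The next proposition says that the same happens at every $k\le K$. For $k\ge2$ the status of a cycle depends on $s$, and a genuine average is needed.

\begin{proposition}\label{prop:Phi}
For every fixed $K$, Lemma~\ref{lem:ssc} applies to $Y_n=\Phi_K$ under $\mathsf P$ with the counts $C_k$, $\ell_k=\lambda_k$, and
\[
\epsilon_k=-\delta_k\quad(k\le K),\qquad \epsilon_k=+\delta_k\quad(k>K).
\]
\end{proposition}

Condition (i) is Proposition~\ref{prop:cycles}(a), and $\epsilon_k>-1$ since $\delta_k\le\frac13$. We verify (ii) and (iii) in turn.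

\subsection{Condition (ii): the sign flip}

By \eqref{eq:plant}, $\mathbb E_{\mathsf P}[\Phi_K\prod[C_k]_{j_k}]=\mathbb E_{\mathsf Q}[W'_K\prod[D_k+N_k]_{j_k}]$. By Proposition~\ref{prop:cycles}(b), under $\mathsf Q$ the $D_k$ and $N_k$ converge jointly in distribution, with all moments, to independent Poisson variables with means
\[
\mu_k=\lambda_kw_k^+=\lambda_k',\qquad \nu_k=\lambda_kw_k^-=\lambda_k(1+\delta_k)-\lambda'_k .
\]
Since $W_K'$ is bounded, the variables $W'_K\prod[D_k+N_k]_{j_k}$ are bounded in $L^2$, hence uniformly integrable, and their expectations converge to the Poisson value.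

For independent $D\sim\mathrm{Po}(\mu)$, $N\sim\mathrm{Po}(\nu)$ we have $\mathbb E[\xi^Dt^{D+N}]=\exp((\mu\xi+\nu)t-\mu-\nu)$; differentiating $j$ times in $t$ at $t=1$,
\[
\mathbb E\big[\xi^D[D+N]_j\big]=(\mu\xi+\nu)^je^{\mu(\xi-1)} .
\]
For $k\le K$ take $\xi=1-\delta_k'$. Then $e^{\mu_k(\xi-1)}=e^{-\lambda_k'\delta_k'}=e^{-1/k}$ cancels the factor $e^{1/k}$ of $W_K'$, and
\[
\mu_k\xi+\nu_k=\lambda_k(1+\delta_k)-\lambda'_k\delta_k'=\lambda_k+\frac1{2k}-\frac1k=\lambda_k(1-\delta_k).
\]
For $k>K$ take $\xi=1$, which gives $\mu_k+\nu_k=\lambda_k(1+\delta_k)$. This is (ii).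

\subsection{Condition (iii): the second moment of $\Phi_K$}

We show that $\mathbb E_{\mathsf P}\Phi_K^2\to\exp(\sum_k\lambda_k\delta_k^2)$, the same limit as for $\hat U$; changing the signs of some $\epsilon_k$ does not alter $\sum_k\ell_k\epsilon_k^2$. Let $\mathsf Q_2$ be the uniform measure on triples $(F,s_1,s_2)$ with $s_1$ and $s_2$ both compatible with $F$. Then
\begin{equation}\label{eq:Phi2}
\mathbb E_{\mathsf P}\Phi_K^2=\mathbb E_{\mathsf P}[\hat U^2]\;\mathbb E_{\mathsf Q_2}\big[W'_K(F,s_1)W'_K(F,s_2)\big],
\end{equation}
and by Lemma~\ref{lem:Z2} it suffices to show that the last expectation tends to $1$.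

\medskip\noindent\textbf{Conditioning on the overlap.} Let $a$ be the number of points labelled (in,in). Under $\mathsf Q_2$, $a$ has the law $r_a/\mathbb E_{\mathsf P}\hat U^2$, so $(a-m/2)/\sqrt n$ is tight by Lemma~\ref{lem:Z2}. Fix $A$ and a sequence $a=a_n$ with $|a_n-m/2|\le A\sqrt n$, and condition on this value of $a$. Then:
\begin{itemize}
\item $(s_1,s_2)$ is distributed as a pair of independent uniform orientations conditioned on having exactly $a$ points labelled (in,in), because the number $a!(m-a)!$ of matchings compatible with both depends only on $a$;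
\item given the labels, $F$ is uniform among the matchings compatible with both, so it consists of a uniform bijection from the $a$ points labelled (in,in) to those labelled (out,out), and an independent one from the $m-a$ points labelled (in,out) to those labelled (out,in).
\end{itemize}

\smallskip\noindent\textbf{Labels are locally independent.} Prescribe both full label vectors at $h$ fixed vertices, $h$ bounded, and let $t$ be their contribution to $a$. The conditional probability of this is
\[
\binom{2d}d^{-2h}\,\frac{\mathbb P(S_{n-h}=a-t)}{\mathbb P(S_n=a)}=(1+o(1))\binom{2d}d^{-2h}.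
\]
Indeed, the local limit theorem says $\mathbb P(S_n=a)=(2\pi\sigma^2n)^{-1/2}\big(e^{-(a-m/2)^2/(2\sigma^2n)}+o(1)\big)$ uniformly in $a$. Passing to $S_{n-h}$ and $a-t$ shifts the centered value by $O(1)$, and the exponential is bounded below on the range considered.

\smallskip\noindent\textbf{Cycle counts.} If labels compatible with $h$ prescribed disjoint pairs are given, and $h_1$ of these pairs join (in,in) to (out,out), then the pairs lie in $F$ with probability $1/([a]_{h_1}[m-a]_{h-h_1})=(1+o(1))(2/m)^h$; if the labels are not compatible, the probability is $0$. In particular the hypothesis of Lemma~\ref{lem:overlap} holds. Now argue as for Proposition~\ref{prop:cycles}(b): a potential $k$-cycle in a vertex-disjoint family, with direction patterns $e^1,e^2$ under $s_1,s_2$, contributes asymptotically the factor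
\[
\Big(\frac2m\Big)^k\prod_i\tfrac12M_{e^1_{i-1}e^1_i}\cdot\tfrac12M_{e^2_{i-1}e^2_i} .
\]
Let $u,v\in\{+,-\}$, and let $C_k^{uv}$ be the number of $k$-cycles of status $u$ under $s_1$ and $v$ under $s_2$, where $+$ means consistent and $-$ inconsistent. Summing over the patterns of the given status, we get $(2/m)^k\cdot2^{-k}w_k^u\cdot2^{-k}w_k^v=(2m)^{-k}w_k^uw_k^v$. So the joint factorial moments of the $C_k^{uv}$ converge to those of independent Poisson variables with means
\[
\lim_n\frac{[n]_k(2d(2d-1))^k}{2k}\,(2m)^{-k}\,w_k^uw_k^v=\lambda_kw_k^uw_k^v ,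
\]
and the $C_k^{uv}$ converge in distribution to these.

\smallskip\noindent\textbf{The Poisson expectation.} The integrand in \eqref{eq:Phi2} is the bounded function $\prod_{k\le K}e^{2/k}\prod_{u,v}(\xi_u\xi_v)^{C_k^{uv}}$, with $\xi_+=1-\delta'_k$ and $\xi_-=1$. So its conditional expectation converges to
\[
\prod_{k\le K}e^{2/k}\exp\Big(\lambda_k\sum_{u,v}w_k^uw_k^v(\xi_u\xi_v-1)\Big)=\prod_{k\le K}e^{2/k}\exp\Big(\lambda_k\big[(w_k^+\xi_++w_k^-)^2-(w_k^++w_k^-)^2\big]\Big).
\]
By \eqref{eq:w}, $w_k^++w_k^-=1+\delta_k$ and $w_k^+\xi_++w_k^-=1+\delta_k-w_k^+\delta_k'=1-\delta_k$. The bracket equals $(1-\delta_k)^2-(1+\delta_k)^2=-4\delta_k$, and $\lambda_k\cdot4\delta_k=2/k$. Every factor of the product is $1$. For loops one can check this directly: their mean is $\lambda_1(1+\delta_1)^2=\frac{2d^2}{2d-1}$, and $\frac{2d^2}{2d-1}\big((1-\frac1d)^2-1\big)=-2$.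

Since the limit is $1$ for every sequence $a_n$ in the range, the convergence is uniform in $|a-m/2|\le A\sqrt n$. The integrand is bounded, so letting $n\to\infty$ and then $A\to\infty$ gives $\mathbb E_{\mathsf Q_2}[W'_K(F,s_1)W'_K(F,s_2)]\to1$. With \eqref{eq:Phi2} and Lemma~\ref{lem:Z2} this is (iii), and Proposition~\ref{prop:Phi} is proved. \qed

\subsection{Proof of Theorem \ref{thm:law}: convergence}

By Proposition~\ref{prop:Phi} and Lemma~\ref{lem:ssc}, for fixed $K$, as $n\to\infty$, $(\Phi_K,C_1,C_2)\to(W^{(K)},Z_1,Z_2)$ in distribution under $\mathsf P$, where with independent $Z_k\sim\mathrm{Po}(\lambda_k)$, $k\ge1$,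
\[
W^{(K)}=\prod_{k\le K}(1-\delta_k)^{Z_k}e^{1/(2k)}\prod_{k>K}(1+\delta_k)^{Z_k}e^{-1/(2k)} .
\]
Let $K\to\infty$. The second product has mean $1$ and variance $\exp(\sum_{k>K}\lambda_k\delta_k^2)-1\to0$. The first converges almost surely to
\[
W_X=\prod_{k\ge1}(1-\delta_k)^{Z_k}e^{1/(2k)}\in(0,\infty),
\]
by the positivity argument in Lemma~\ref{lem:ssc} with $\epsilon_k=-\delta_k$. So $W^{(K)}\to W_X$ in probability. By \eqref{eq:L1} and converging together, $(\hat X,C_1,C_2)\to(W_X,Z_1,Z_2)$ in distribution under $\mathsf P$.

Condition on $F$ being simple, i.e.\ on $C_1=C_2=0$. The limiting probability $e^{-\lambda_1-\lambda_2}$ of this event is positive, and $C_1,C_2$ are integers, so the conditional laws converge. For $G$ uniform in $\mathbb G(n,2d)$,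
\[
\hat X\ \xrightarrow{\mathrm{law}}\ e^{\frac12+\frac14}\prod_{k\ge3}(1-\delta_k)^{Z_k}e^{1/(2k)} .
\]
Multiplying by $\sqrt n\,\rho_m\to\frac12\sqrt{\pi/d}$ gives the limit law, and $0<\mathcal W<\infty$ almost surely.

\subsection{Proof of Theorem \ref{thm:law}: support and thresholds}

\emph{Small values.} Write $\mathcal W=(1-\delta_3)^{Z_3}R$ with $R\in(0,\infty)$ almost surely and independent of $Z_3$. As $Z_3$ exceeds any bound with positive probability, $\mathbb P(\mathcal W<\varepsilon)>0$ for all $\varepsilon>0$.

\emph{Large values.} Let $L\ge3$. The event $Z_3=\dots=Z_L=0$ has positive probability and is independent of $R_L=\prod_{k>L}(1-\delta_k)^{Z_k}e^{1/(2k)}$. The latter is the limit of an $L^2$-bounded martingale of mean $1$, so $\mathbb ER_L=1$ and $\mathbb P(R_L\ge\frac12)>0$. On the intersection of the two events,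
\[
\mathcal W\ge\frac14\sqrt{\frac\pi d}\,e^{3/4}\exp\Big(\sum_{k=3}^L\frac1{2k}\Big),
\]
which is unbounded as $L\to\infty$. Hence $\mathbb P(\mathcal W>1/\varepsilon)>0$ for all $\varepsilon>0$.

\emph{Thresholds.} Write $\mathcal R_n=|\mathrm{ET}(G)|/|\mathrm{TS}(G)|$ and let $f:\mathbb N\to(0,\infty)$.
\begin{itemize}
\item If $f(n)=o(n^{-1/2})$, then $\mathbb P[\mathcal R_n\ge f(n)]\to1$, because $\sqrt n\,\mathcal R_n\to\mathcal W$ in distribution and $\mathcal W>0$ almost surely. Otherwise $f(n)\ge cn^{-1/2}$ along a subsequence for some $c>0$, and along it $\liminf\mathbb P[\mathcal R_n<f(n)]\ge\liminf\mathbb P[\sqrt n\,\mathcal R_n<c]\ge\mathbb P(\mathcal W<c)>0$ by the portmanteau theorem.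
\item If $f(n)\sqrt n\to\infty$, then $\mathbb P[\mathcal R_n\le f(n)]\to1$, because $\mathcal W<\infty$ almost surely. Otherwise $f(n)\sqrt n\le C$ along a subsequence for some $C>0$, and along it $\liminf\mathbb P[\mathcal R_n>f(n)]\ge\liminf\mathbb P[\sqrt n\,\mathcal R_n>C]\ge\mathbb P(\mathcal W>C)>0$.
\end{itemize}
This completes the proof of Theorem~\ref{thm:law}. \qed

\begin{thebibliography}{9}

\bibitem{billingsley}
Billingsley, \emph{Convergence of Probability Measures}, 2nd ed.

\bibitem{source}
\emph{Counting and Sampling Problems on Eulerian Graphs}, https://core.ac.uk/download/429726159.pdf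

\end{thebibliography}

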